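
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The modulus of a compact operator\\ and the modulus of its adjoint}


\begin{abstract}
Let $T:X\to Y$ be a difference of two positive compact operators between Banach
lattices, and suppose that $T$ has a modulus $|T|$. Must $|T|^*=|T^*|$? We show that
the answer is negative, even when $|T|$ has rank one. We then characterize the domains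
$X$ for which equality holds for all ranges $Y$, and the Dedekind $\sigma$-complete
ranges $Y$ for which it holds for all domains $X$. Both characterizations are in terms
of how finely elements of $X^*$, respectively of $Y$, can be cut into disjoint pieces
of small norm.
\end{abstract}

\section{The question and the answers}

\subsection*{The question}

Banach lattices are real throughout. A linear operator $T:X\to Y$ between vector
lattices is \emph{positive}, $T\ge 0$, if $T(X_+)\subseteq Y_+$, and \emph{regular} if
it is a difference of two positive operators. The space $\mathcal L^r(X,Y)$ of regular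
operators is ordered by $T\ge S\iff T-S\ge0$. We say that $T\in\mathcal L^r(X,Y)$
\emph{has a modulus} if $|T|=\sup\{T,-T\}$ exists in this ordered space.

Let $X$ and $Y$ be Banach lattices and $T\in\mathcal L^r(X,Y)$. The Banach adjoint
$T^*:Y^*\to X^*$ is regular, and since $X^*$ is Dedekind complete, $|T^*|$ always
exists. If $T$ is a finite matrix, $|T|$ is obtained by taking absolute values of the
entries, and $|T|^*=|T^*|$ is obvious. In general, if $|T|$ exists, then $|T|\ge\pm T$
gives $|T|^*\ge\pm T^*$, so one inequality survives: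
\begin{equation}\label{eq:oneside}
0\le |T^*|\le |T|^* .
\end{equation}
For regular operators equality can fail. The next example shows the mechanism in its
simplest form.

\begin{example}\label{ex:warmup}
Let $(r_k)_{k\ge1}$ be the Rademacher functions on $[0,1]$, and define
\[
T:L_1[0,1]\to c,\qquad Tx=\Big(\int xr_n\Big)_{n\ge1},
\]
where $c$ is the space of convergent sequences; $T$ takes values in $c_0$. Let
$\varphi(x)=\int x$ and $\mathbf 1=(1,1,\dots)$. For $x\ge 0$ we have
$|\int xr_n|\le\varphi(x)$, so $Tx$ and $-Tx$ lie below $\varphi(x)\mathbf 1$. In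
particular, $T$ is regular. Conversely, let $S\ge\pm T$ and $x\ge0$. The function
$z=xr_n$ satisfies $|z|=x$, hence $Sx\ge Tz$, and the $n$th coordinate of $Tz$ is
$\int xr_n^2=\varphi(x)$. Thus $Sx\ge\varphi(x)\mathbf 1$. So $|T|$ exists, and
$|T|x=\varphi(x)\mathbf 1$. Now let $f\in c^*$ be the limit functional. If $|g|\le f$,
then $g$ vanishes on $c_0$, so $T^*g=0$. Hence, by the Riesz--Kantorovich formula,
$|T^*|f=\sup\{T^*g:|g|\le f\}=0$, while $|T|^*f=\varphi\neq0$.
\end{example}

The modulus is an \emph{order} supremum: the bounds in the separate coordinates force it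
up to $\mathbf 1$. The functional $f$ sees only what happens at infinity, where $T$ is
invisible. Note that $Tr_n$ is the $n$th unit vector, so $T$ is not compact. Is
compactness a cure? Let $\mathcal K^r(X,Y)$ be the linear span of the cone
$\mathcal K(X,Y)_+$ of positive compact operators, that is, the set of differences of
two positive compact operators. The following was asked in \cite{SP}.

\begin{quote}
\emph{If $T\in\mathcal K^r(X,Y)$ and $T$ has a modulus, must $|T|^*=|T^*|$? What if
$|T|$ itself is compact?}
\end{quote}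

There are reasons to guess ``yes''. If $T$ is compact, $T[-x,x]$ is relatively compact
for each $x\in X_+$, which suggests that the suprema defining the modulus should be norm
limits. For $Y=C(K)$, and so for $Y=c$, this is indeed the case
(Proposition~\ref{prop:CK}); Example~\ref{ex:warmup} thus cannot be repaired within
$Y=c$. But if each scalar coordinate of $c$ is replaced by a function space, it can be
repaired. Write $c_0(Z)$, $c(Z)$ and $\ell_\infty(Z)$ for the null, norm-convergent and
bounded sequences in a Banach lattice $Z$, with sup norm and coordinatewise order. Both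
questions have a negative answer.

\begin{theorem}\label{thm:counter}
Let $X=L_2[0,1]$, and let $Y=c(L_2[0,1])$ or $Y=\ell_\infty(L_2[0,1])$. There are
$T\in\mathcal K^r(X,Y)$ whose modulus exists and has rank one, and $f\in Y^*_+$ with
$\|f\|=1$, such that
\[
|T^*|f=0,\qquad \big\||T|^*f\big\|=1=\big\||T|\big\| .
\]
In particular $|T|^*\ne|T^*|$ and $\big\||T|^*-|T^*|\big\|=\big\||T|\big\|$.
\end{theorem}

The first of these ranges is separable, the second Dedekind complete. By
\eqref{eq:oneside}, $0\le|T|^*-|T^*|\le|T|^*$ always holds, so the discrepancy in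
Theorem~\ref{thm:counter} is as large as it can be.

\subsection*{Where equality holds}

What made the counterexample possible? A compact operator into $c_0(Z)$ has coordinates
$T_n$ with $\|T_n\|\to0$, while their moduli should not become small. Operators of small
norm and large modulus exist when the vectors they are built from can be cut into many
disjoint pieces of small norm. To measure this, let $E$ be a Dedekind $\sigma$-complete
Banach lattice and put, for $y\in E_+$,
\[
m(y)=\inf\Big\{\max_{k\le r}\|y_k\|:\ y=y_1+\dots+y_r,\ y_k\ge0\ \text{pairwise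
disjoint}\Big\}.
\]
We call $y$ \emph{diffuse} if $m(y)=0$. In $L_q[0,1]$ with $1\le q<\infty$ every positive
function is diffuse: cut $[0,1]$ into short intervals. In a $\sigma$-complete AM-space,
where the norm of a disjoint sum is the maximum of the norms, $m(y)=\|y\|$.

\begin{theorem}\label{thm:A}
For a Banach lattice $X$ the following are equivalent.
\begin{enumerate}
\item[(i)] $X^*$ contains no nonzero diffuse element.
\item[(ii)] For every Banach lattice $Y$, every $T\in\mathcal K^r(X,Y)$ has a modulus
and $|T|^*=|T^*|$.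
\item[(iii)] $|T|^*=|T^*|$ for every $T\in\mathcal K^r(X,c(L_1[0,1]))$ with a rank-one
modulus.
\item[(iv)] $|T|^*=|T^*|$ for every $T\in\mathcal K^r(X,\ell_\infty(L_1[0,1]))$ with a
rank-one modulus.
\end{enumerate}
\end{theorem}

Call $T$ \emph{AM-compact} if $T[-x,x]$ is relatively compact for each $x\in X_+$.
Compact operators are AM-compact.

\begin{theorem}\label{thm:B}
For a Dedekind $\sigma$-complete Banach lattice $Y$ the following are equivalent.
\begin{enumerate}
\item[(i)] If $(y_n)\subset Y_+$ is disjoint and order bounded and $m(y_n)\to0$, then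
$\|y_n\|\to0$.
\item[(ii)] For every Banach lattice $X$, every AM-compact $T\in\mathcal L^r(X,Y)$ has a
modulus and $|T|^*=|T^*|$.
\item[(iii)] For every Banach lattice $X$ and every $T\in\mathcal K^r(X,Y)$ having a
modulus, $|T|^*=|T^*|$.
\item[(iv)] $|T|^*=|T^*|$ for every $T\in\mathcal K^r(L_2[0,1],Y)$ having a rank-one
modulus.
\end{enumerate}
\end{theorem}

We do not classify individual pairs $(X,Y)$, nor ranges that are not Dedekind
$\sigma$-complete.

\subsection*{Standard facts}

For $\varphi\in X^*$ and $y\in Y$ we write $\varphi\otimes y$ for the operator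
$x\mapsto\varphi(x)y$. We use the following.

\smallskip\noindent
\textbf{(F1)} \emph{Riesz decomposition.} If $\sum_ix_i=\sum_jx_j'$ are finite sums in
$X_+$, there are $w_{ij}\ge0$ with $x_i=\sum_jw_{ij}$ and $x_j'=\sum_iw_{ij}$. If
$0\le z\le\sum_ix_i$, then $z=\sum_iz_i$ with $0\le z_i\le x_i$.

\smallskip\noindent
\textbf{(F2)} \emph{Suprema in $X^*$.} For $x\in X_+$,
\[
(h_1\vee\dots\vee h_r)(x)=\sup\Big\{\sum_{i\le r} h_i(x_i):\ x_i\ge0,\
\sum_{i\le r} x_i=x\Big\},
\qquad |h|(x)=\sup_{|z|\le x}h(z).
\]
Suprema of order bounded upward directed families, and infima of order bounded downward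
directed ones, are evaluated pointwise on $X_+$.

\smallskip\noindent
\textbf{(F3)} \emph{Riesz--Kantorovich.} $|T^*|f=\sup\{T^*g:|g|\le f\}$ for
$f\in Y^*_+$.

\smallskip\noindent
\textbf{(F4)} For $f\in Y^*_+$ and $y\in Y$, $f(|y|)=\sup_{|g|\le f}g(y)$. If $B_+$
denotes the positive part of the unit ball of $Y^*$, then
$\|y\|=\sup_{f\in B_+}f(y)$ for $y\in Y_+$.

\smallskip\noindent
\textbf{(F5)} If $S\ge\pm T$ and $|z|\le x$, then $|Tz|\le Sx$, because
$|Tz|\le|Tz^+|+|Tz^-|\le Sz^++Sz^-=S|z|\le Sx$; here $S\ge0$, since $2S\ge T-T=0$.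

\smallskip\noindent
\textbf{(F6)} In a Dedekind $\sigma$-complete Banach lattice every principal band
$\{y\}^{dd}$ is the range of a band projection $P$; it satisfies $0\le P\le I$ and
vanishes on the elements disjoint from $y$.

\section{Operators with a rank-one modulus}

All counterexamples to equality for operators in $\mathcal K^r$ in this paper come from
one construction. Its parts are those of Example~\ref{ex:warmup}: functionals $\omega_j$
with a common modulus $\varphi$, vectors $e_j$ in separate bands, and a functional $f$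
that kills all $e_j$ but not their supremum.

\begin{lemma}\label{lem:rankone}
Let $X,Y$ be Banach lattices and $\varphi\in X^*_+$. Let $(e_j)_{j\ge1}$ be pairwise
disjoint elements of $Y_+$ with supremum $y_0\in Y$, and for each $j$ let $P_j$ be a band
projection of $Y$ with $P_je_j=e_j$ and $P_je_i=0$ for $i\ne j$. Let $\omega_j\in X^*$
with $|\omega_j|=\varphi$. Partition the indices into finite blocks $J_1,J_2,\dots$, put
$T_n=\sum_{j\in J_n}\omega_j\otimes e_j$, and suppose that $T=\sum_nT_n$ converges in
operator norm.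
\begin{enumerate}
\item[(a)] $T\in\mathcal K^r(X,Y)$, and $T$ has the modulus $|T|=\varphi\otimes y_0$.
\item[(b)] If $f\in Y^*_+$ and $f(e_j)=0$ for all $j$, then $|T^*|f=0$, while
$|T|^*f=f(y_0)\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $T$ is a norm limit of finite-rank operators, hence compact. Let $x\ge0$. Since
$|\omega_j(x)|\le\varphi(x)$ and finite sums of the disjoint $e_j$ are suprema,
\[
\Big|\sum_{n\le L}T_nx\Big|\le\varphi(x)\sum_{n\le L}\sum_{j\in J_n}e_j\le\varphi(x)y_0
\qquad(L\ge1).
\]
Letting $L\to\infty$ we get $\pm T\le\varphi\otimes y_0$, because $Y_+$ is closed. So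
$T=\frac12(\varphi\otimes y_0+T)-\frac12(\varphi\otimes y_0-T)$ is a difference of
positive compact operators.

Let $S\ge\pm T$ be regular, $x\ge0$ and $|z|\le x$. By (F5), $Sx\ge0$ and $Sx\ge Tz$.
As $0\le P_j\le I$,
\[
Sx\ge P_jSx\ge P_jTz=\omega_j(z)e_j .
\]
The supremum of $\omega_j(z)$ over $|z|\le x$ is $|\omega_j|(x)=\varphi(x)$, so
$Sx\ge\varphi(x)e_j$ for every $j$, and therefore $Sx\ge\varphi(x)y_0$. Thus
$\varphi\otimes y_0$ is the least upper bound of $T$ and $-T$.

(b) If $|g|\le f$, then $|g(e_j)|\le f(e_j)=0$ for all $j$, so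
$T^*g=\sum_n\sum_{j\in J_n}g(e_j)\omega_j=0$. By (F3), $|T^*|f=0$. The second formula is
immediate from (a).
\end{proof}

It remains to make $\|T_n\|$ small although $|\omega_j|=\varphi$ is fixed. On $L_2[0,1]$
take two intervals: $x\mapsto\langle x,r_1\rangle\chi_{[0,1/2)}+\langle
x,r_2\rangle\chi_{[1/2,1]}$ has norm at most $2^{-1/2}$ by Bessel's inequality, while its
modulus $x\mapsto(\int x)1$ has norm $1$. With more intervals the norm tends to $0$ and
the modulus stays the same.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]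
Let $N=2^n$, let $I_{n,1},\dots,I_{n,N}$ be the dyadic intervals of length $1/N$
partitioning $[0,1]$, and let $e_{n,k}\in Y$ have $n$th coordinate $\chi_{I_{n,k}}$ and
all other coordinates $0$. Let $P_{n,k}$ multiply the $n$th coordinate by
$\chi_{I_{n,k}}$ and annihilate the others. The supremum of all $e_{n,k}$ in $Y$ is
$\mathbf u=(1,1,\dots)$, where $1$ is the constant function, since $y\ge e_{n,k}$ for all
$k$ forces $y_n\ge1$. Let $\varphi(x)=\int x$, and let $\omega_{n,k}$ be the functional
$x\mapsto\langle x,r_k\rangle$; then $|\omega_{n,k}|=\varphi$ because $|r_k|=1$. With the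
blocks $J_n=\{(n,k):k\le N\}$, the operator $T_n$ takes values in the $n$th coordinate,
and by Bessel's inequality
\[
\|T_nx\|^2=\Big\|\sum_{k\le N}\langle x,r_k\rangle\chi_{I_{n,k}}\Big\|_2^2
=\frac1N\sum_{k\le N}\langle x,r_k\rangle^2\le2^{-n}\|x\|_2^2 .
\]
So $\|T_n\|\le2^{-n/2}$, and $\sum_nT_n$ converges in norm. By
Lemma~\ref{lem:rankone}(a), $T=\sum_nT_n$ belongs to $\mathcal K^r(X,Y)$ and
$|T|=\varphi\otimes\mathbf u$, which has rank one and norm $1$.

Let $f(y)=\lim_n\int y_n$ if $Y=c(L_2[0,1])$, and let $f(y)$ be a Banach limit of the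
sequence $(\int y_n)$ if $Y=\ell_\infty(L_2[0,1])$. Then $f\ge0$, $\|f\|=1$, $f$ vanishes
on $c_0(L_2[0,1])$ and so at every $e_{n,k}$, and $f(\mathbf u)=1$. By
Lemma~\ref{lem:rankone}(b), $|T^*|f=0$ and $|T|^*f=\varphi$ has norm $1$. Finally,
$1=\|(|T|^*-|T^*|)f\|\le\||T|^*-|T^*|\|\le\||T|^*\|=1$ by \eqref{eq:oneside}.
\end{proof}

\section{A norm criterion for equality}

For a positive result we must approximate $|T|x$ in norm. Let
$T\in\mathcal L^r(X,Y)$ and $x\in X_+$. Let $\Pi(x)$ be the set of finite tuples
$\pi=(x_1,\dots,x_r)$ in $X_+$ with $\sum_ix_i=x$. A tuple $\pi'$ \emph{refines} $\pi$ if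
its entries can be grouped so that the groups sum to the entries of $\pi$; by (F1) any
two tuples in $\Pi(x)$ have a common refinement. Put
\[
s_\pi=\sum_i|Tx_i| .
\]
By the triangle inequality $s_\pi$ increases under refinement, and $s_\pi\le Sx$
whenever $S\ge\pm T$. The point of the next two lemmas is that $|T^*|$ is always given by
the limits of $f(s_\pi)$, whereas $|T|x$, if it exists, is a priori only some upper bound
of all $s_\pi$.

\begin{lemma}\label{lem:adj}
$(|T^*|f)(x)=\sup_{\pi\in\Pi(x)}f(s_\pi)$ for $f\in Y^*_+$ and $x\in X_+$.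
\end{lemma}

\begin{proof}
By (F3), $|T^*|f$ is the supremum of the upward directed family of finite suprema of
elements $T^*g$ with $|g|\le f$. By (F2), $(|T^*|f)(x)$ is the supremum of
$\sum_ig_i(Tx_i)$ over all $(x_i)\in\Pi(x)$ and all $|g_i|\le f$. For fixed $(x_i)$ the
supremum over the $g_i$ is $\sum_if(|Tx_i|)=f(s_\pi)$, by (F4).
\end{proof}

\begin{lemma}\label{lem:crit}
\begin{enumerate}
\item[(a)] If the net $(s_\pi)_{\pi\in\Pi(x)}$ is norm Cauchy for every $x\in X_+$, then
$|T|$ exists, $|T|x=\lim_\pi s_\pi$ in norm for $x\in X_+$, and $|T|^*=|T^*|$.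
\item[(b)] If $|T|$ exists, then $|T|^*=|T^*|$ if and only if $s_\pi\to|T|x$ in norm for
every $x\in X_+$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $Rx=\lim_\pi s_\pi=\sup_\pi s_\pi$ for $x\in X_+$. Concatenating a tuple in
$\Pi(x)$ and one in $\Pi(x')$ gives a tuple in $\Pi(x+x')$, so $Rx+Rx'\le R(x+x')$.
Conversely, if $(z_i)\in\Pi(x+x')$, then (F1) gives $z_i=u_i+v_i$ with $(u_i)\in\Pi(x)$
and $(v_i)\in\Pi(x')$, so $\sum|Tz_i|\le\sum|Tu_i|+\sum|Tv_i|\le Rx+Rx'$. Hence $R$ is
additive on $X_+$. It is also positively homogeneous, and so it extends to a positive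
operator. The one-term tuple shows $Rx\ge|Tx|$, i.e.\ $R\ge\pm T$; and if $S\ge\pm T$,
then $Sx\ge s_\pi$ for all $\pi$, so $S\ge R$. Thus $R=|T|$. For $f\in Y^*_+$,
Lemma~\ref{lem:adj} gives $f(|T|x)=\sup_\pi f(s_\pi)=(|T^*|f)(x)$.

(b) If $s_\pi\to|T|x$ in norm, the last computation applies. Conversely, let
$|T|^*=|T^*|$. The elements $d_\pi=|T|x-s_\pi\ge0$ decrease under refinement, and
$f(d_\pi)\to0$ for all $f\in Y^*_+$ by Lemma~\ref{lem:adj}. So $d_\pi\to0$ weakly, and by
Mazur's theorem, given $\varepsilon>0$, some convex combination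
$\sum_j\lambda_jd_{\pi_j}$ has norm less than $\varepsilon$. If $\pi$ refines all
$\pi_j$, then $0\le d_\pi\le\sum_j\lambda_jd_{\pi_j}$, so $\|d_\pi\|<\varepsilon$.
\end{proof}

In Theorem~\ref{thm:counter} with $Y=\ell_\infty(L_2[0,1])$, which is Dedekind complete,
$|T|x=\sup_\pi s_\pi$ by the Riesz--Kantorovich formula. But for $0\ne x\ge0$ all $s_\pi$
lie in the closed subspace $c_0(L_2[0,1])$, while $|T|x=\varphi(x)\mathbf u$ does not: the
order supremum is not a norm limit. In the following case, which is also the model for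
Theorem~\ref{thm:B}, compactness does force norm convergence.

\begin{proposition}\label{prop:CK}
Let $K$ be a compact Hausdorff space. Every AM-compact $T\in\mathcal L^r(X,C(K))$ has a
modulus, and $|T|^*=|T^*|$.
\end{proposition}

\begin{proof}
Let $x\in X_+$. For $\pi=(x_i)\in\Pi(x)$ and $t\in K$,
\begin{equation}\label{eq:signs}
s_\pi(t)=\sum_i|(Tx_i)(t)|=\max_{\pm}\Big(T\big(\textstyle\sum_i\pm x_i\big)\Big)(t),
\qquad \Big|\textstyle\sum_i\pm x_i\Big|\le x .
\end{equation}
By the Arzel\`a--Ascoli theorem $T[-x,x]$ is equicontinuous, and finite maxima of its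
members form an equicontinuous family. So the increasing net $(s_\pi)$ is
equicontinuous. It is bounded, hence converges pointwise, and by equicontinuity
uniformly. Apply Lemma~\ref{lem:crit}(a).
\end{proof}

The criterion also shows that equality passes compactness on to the modulus.

\begin{proposition}\label{prop:AM}
If $T\in\mathcal L^r(X,Y)$ is AM-compact, $|T|$ exists and $|T|^*=|T^*|$, then $|T|$ is
AM-compact.
\end{proposition}

\begin{proof}
Let $x\in X_+$ and $\varepsilon>0$. By Lemma~\ref{lem:crit}(b) there is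
$(x_i)\in\Pi(x)$ with $\||T|x-\sum_i|Tx_i|\|<\varepsilon$. Let $0\le z\le x$ and write
$z=\sum_iz_i$ with $0\le z_i\le x_i$. From
$|T|(x_i-z_i)\ge|T(x_i-z_i)|\ge|Tx_i|-|Tz_i|$ we get, summing over $i$,
\[
0\le|T|z-\sum_i|Tz_i|\le|T|x-\sum_i|Tx_i| .
\]
So $|T|[0,x]$ lies within $\varepsilon$ of the set $\{\sum_i|Tz_i|:0\le z_i\le x_i\}$,
which is relatively compact because each $T[0,x_i]$ is. Hence $|T|[0,x]$ is totally
bounded, and so is $|T|[-x,x]\subset|T|[0,x]-|T|[0,x]$.
\end{proof}

The converse fails: by Theorem~\ref{thm:counter}, even a rank-one modulus does not force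
$|T|^*=|T^*|$.

\section{Diffuse elements}

In this section $E$ is a Dedekind $\sigma$-complete Banach lattice. Besides the obvious
homogeneity, the function $m$ of Section~1 has two simple properties.

\smallskip\noindent
\emph{Monotonicity: $0\le z\le y$ implies $m(z)\le m(y)$.} If $y=\sum_ky_k$ with disjoint
$y_k\ge0$, and $P_k$ is the band projection onto $\{y_k\}^{dd}$, then $z=\sum_kP_kz$ is a
disjoint sum and $P_kz\le P_ky=y_k$.

\smallskip\noindent
\emph{Suprema: $m(y\vee z)\le\max(m(y),m(z))$.} Let $P$ be the band projection onto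
$\{(y-z)^+\}^{dd}$. Since $P(y-z)=(y-z)^+$, we have $y\vee z=z+(y-z)^+=Py+(I-P)z$. If
$y=\sum_ky_k$ and $z=\sum_lz_l$ are disjoint decompositions, use the pieces $Py_k$ and
$(I-P)z_l$ for $y\vee z$.

\smallskip
Small pieces produce operators of small norm, by the following estimate: vectors of
$\ell_2$-norm at most one have few large coordinates.

\begin{lemma}\label{lem:flat}
Let $z_1,\dots,z_M\in E_+$, $z=\sum_iz_i$, and $\|z_i\|\le\mu$ for all $i$, where
$\mu>0$. If $\sum_ia_i^2\le1$, then $\|\sum_ia_iz_i\|\le\mu^{1/3}(\|z\|+1)$.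
\end{lemma}

\begin{proof}
Let $\theta=\mu^{1/3}$. The terms with $|a_i|\le\theta$ contribute at most
$\theta\|z\|$. At most $\theta^{-2}$ indices satisfy $|a_i|>\theta$, and $|a_i|\le1$
always, so the remaining terms contribute at most $\theta^{-2}\mu=\mu^{1/3}$.
\end{proof}

In the other direction we want to know that, where small pieces are not available,
norm-compactness implies uniform control. Let $0\ne u\in E_+$. By Kakutani's theorem the
ideal $I_u=\{h:|h|\le au\text{ for some }a\ge0\}$ can be identified, as a vector lattice,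
with $C(K)$ for a compact Hausdorff space $K$ so that $u$ corresponds to the constant
$1$. Since $E$, and with it $I_u$, is Dedekind $\sigma$-complete, $K$ is basically
disconnected, and the clopen sets form a base of its topology. For clopen $A\subset K$
let $u_A\in I_u$ correspond to $\chi_A$. For $\delta>0$ put
\[
F_\delta=\{t\in K:\ \|u_A\|\ge\delta\text{ for all clopen }A\ni t\}.
\]
Its complement is the union of the clopen sets $A$ with $\|u_A\|<\delta$, so $F_\delta$
is closed. It grows as $\delta$ decreases.

\begin{lemma}\label{lem:F}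
\begin{enumerate}
\item[(a)] If $t\in F_\delta$ and $h\in I_u$, then $|h(t)|\le\delta^{-1}\|h\|_E$.
\item[(b)] If $A$ is clopen and $A\cap F_\delta=\emptyset$, then $m(u_A)<\delta$.
\item[(c)] If $G\subset I_u$ is totally bounded in $E$, then $\{h|_{F_\delta}:h\in G\}$ is
totally bounded in $C(F_\delta)$, hence equicontinuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|h(t)|>a\ge0$, there is a clopen $A\ni t$ on which $|h|\ge a$. So $|h|\ge au_A$
and $\|h\|\ge a\delta$.

(b) Each point of $A$ lies in a clopen set $A'\subset A$ with $\|u_{A'}\|<\delta$. By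
compactness finitely many of these cover $A$; making them disjoint yields a disjoint
decomposition of $u_A$ into pieces of norm less than $\delta$.

(c) By (a), restriction to $F_\delta$ is a bounded linear map from
$(I_u,\|\cdot\|_E)$ into $C(F_\delta)$, so it preserves total boundedness. Now use the
Arzel\`a--Ascoli theorem.
\end{proof}

\section{Domains: proof of Theorem~\ref{thm:A}}

Since (ii)$\Rightarrow$(iii) and (ii)$\Rightarrow$(iv) are trivial, we prove that each of
(iii), (iv) implies (i), and that (i) implies (ii).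

\subsection*{(iii) or (iv) implies (i)}

Suppose that $0\ne\varphi\in X^*_+$ is diffuse. We repeat the proof of
Theorem~\ref{thm:counter}; the signs $r_k$ are replaced by signs put on the pieces of
$\varphi$. Fix $n$ and write $\varphi=\sum_{i=1}^M\varphi_i$ as a disjoint sum of positive
elements with $\|\varphi_i\|\le8^{-n}$. Let $N\ge M$ be a power of $2$, let $(h_{ki})$ be
an $N\times N$ Hadamard matrix (entries $\pm1$, orthogonal rows and columns), and let
$I_{n,1},\dots,I_{n,N}$ be the intervals of length $1/N$ partitioning $[0,1]$. Put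
\[
\omega_{n,k}=\sum_{i\le M}h_{ki}\varphi_i\quad(k\le N);\qquad
|\omega_{n,k}|=\sum_{i\le M}\varphi_i=\varphi
\]
by disjointness. (Here $M$, $N$, $\varphi_i$ and $h_{ki}$ depend on $n$.) In
$Y=c(L_1[0,1])$ or $Y=\ell_\infty(L_1[0,1])$ let $e_{n,k}$ have $n$th coordinate
$\chi_{I_{n,k}}$ and all other coordinates $0$, and let $P_{n,k}$ multiply the $n$th
coordinate by $\chi_{I_{n,k}}$ and annihilate the others. As before, the supremum of all
$e_{n,k}$ is $\mathbf u=(1,1,\dots)$. For $T_n=\sum_k\omega_{n,k}\otimes e_{n,k}$,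
\[
\|T_nx\|=\frac1N\sum_{k\le N}|\omega_{n,k}(x)|
=\max_{\epsilon\in\{\pm1\}^N}\sum_{i\le M}a_i^\epsilon\varphi_i(x),\qquad
a_i^\epsilon=\frac1N\sum_{k\le N}\epsilon_kh_{ki} .
\]
Since the matrix is $\sqrt N$ times an orthogonal one,
$\sum_{i\le M}(a_i^\epsilon)^2\le N^{-2}\cdot N\cdot\sum_k\epsilon_k^2=1$.
Lemma~\ref{lem:flat} in $E=X^*$ with $\mu=8^{-n}$ gives
$\|\sum_ia^\epsilon_i\varphi_i\|\le2^{-n}(\|\varphi\|+1)$ for each $\epsilon$, hence
$\|T_n\|\le2^{-n}(\|\varphi\|+1)$. So $\sum_nT_n$ converges in norm, and
Lemma~\ref{lem:rankone} yields $T\in\mathcal K^r(X,Y)$ with the rank-one modulus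
$|T|=\varphi\otimes\mathbf u$. If $f(y)$ is the limit, respectively a Banach limit, of
$(\int y_n)$, then $f$ vanishes at all $e_{n,k}$ and $f(\mathbf u)=1$. So $|T^*|f=0$, but
$|T|^*f=\varphi\ne0$. This contradicts (iii), respectively (iv).

\subsection*{The idea of (i)$\Rightarrow$(ii)}

Suppose first that $X^*=C(K)$, where $K$ is extremally disconnected and the norm is the
sup norm. If $T$ is compact, then so is $T^*$ (Schauder), and $G=\{T^*g:\|g\|\le1\}$ is
equicontinuous. So $K$ splits into clopen sets $B_1,\dots,B_p$ on each of which every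
member of $G$ is nearly constant. Given $0\le f$ with $\|f\|\le1$, choose for each $i$ one
$g_i$, $|g_i|\le f$, for which $T^*g_i$ is nearly maximal at one point of $B_i$; it is
then nearly maximal on all of $B_i$. So $|T^*|f$ is uniformly close to
$\sum_i\chi_{B_i}T^*g_i$. The sets $B_i$ do not depend on $f$. Therefore, if the cut of
$K$ into the $B_i$ is imitated by a tuple $\pi=(x_i)\in\Pi(x)$, then
$\sum_ig_i(Tx_i)$ is close to $(|T^*|f)(x)$, and it is at most $f(s_\pi)$. By
Lemma~\ref{lem:adj}, $f(s_\pi)$ is close to its supremum \emph{uniformly} in $f$, which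
makes $(s_\pi)$ norm Cauchy.

In general there are two difficulties. The norm of $X^*$ does not control uniform norms,
and $T^*$ need not map into one ideal $I_\psi$. The second is handled by truncation; this
uses that $T=U-V$ with $U$ and $V$ positive and \emph{compact}. For the first,
equicontinuity is available on $F_\delta$, and we have to show that $K\setminus F_\delta$
is negligible. This is where diffuse elements must be excluded.

\subsection*{Proof of (i)$\Rightarrow$(ii)}

Let $T=U-V$ with $U,V\ge0$ compact, and let $W=U+V$. We may assume $W\ne0$. Fix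
$0\ne x\in X_+$ and $\varepsilon>0$, and let $B_+$ be as in (F4). We claim:
\begin{equation}\label{eq:dagger}
\text{there is }\pi\in\Pi(x)\text{ with }(|T^*|f)(x)-f(s_\pi)\le\varepsilon\text{ for all
}f\in B_+ .
\end{equation}
If $\pi'$ refines this $\pi$, then Lemma~\ref{lem:adj} gives
$f(s_{\pi'}-s_\pi)\le\varepsilon$ for all $f\in B_+$, so
$\|s_{\pi'}-s_\pi\|\le\varepsilon$ by (F4). Thus $(s_\pi)$ is norm Cauchy, and
Lemma~\ref{lem:crit}(a) gives (ii). To prove the claim, put
$\eta=\varepsilon/(6+2\|x\|)$.

\smallskip\noindent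
\textbf{Step 1: truncation.} As $W^*$ is compact, there are $f^1,\dots,f^q\in B_+$ such
that each $f\in B_+$ satisfies $\|W^*f-W^*f^j\|\le\eta$ for some $j$. Put
$\psi=\sum_jW^*f^j$; enlarging the list by one functional we may assume $\psi\ne0$. Let
$\rho_f=(W^*f-\psi)^+$. As $\psi\ge W^*f^j$, we have $\rho_f\le(W^*f-W^*f^j)^+$, and so
$\|\rho_f\|\le\eta$ for all $f\in B_+$. If $|g|\le f\in B_+$, then
$|T^*g|\le W^*f\le\psi+\rho_f$. With $\tau(h)=(h\wedge\psi)\vee(-\psi)$ we have
$|h-\tau(h)|=(|h|-\psi)^+$, hence
\begin{equation}\label{eq:trunc}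
|T^*g-\tau(T^*g)|\le\rho_f\qquad(|g|\le f\in B_+).
\end{equation}
The set $G=\{T^*g:\|g\|\le1\}$ is totally bounded because $T^*$ is compact, and
$|\tau(h)-\tau(h')|\le|h-h'|$; so $\tau(G)\subset[-\psi,\psi]$ is totally bounded in
$X^*$.

\smallskip\noindent
\textbf{Step 2: the exceptional set is small.} Apply Section~4 with $E=X^*$ and
$u=\psi$; write $I_\psi=C(K)$. Evaluation at $x$ is a positive functional on $C(K)$, so
there is a Radon measure $\nu$ on $K$ with
\[
h(x)=\int h\,d\nu\quad(h\in I_\psi),\qquad \nu(K)=\psi(x).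
\]
We claim that $\nu(K\setminus F_\delta)\to0$ as $\delta\to0$. Otherwise there is $c>0$
with $\nu(K\setminus F_{1/n})\ge c$ for all $n$. By inner regularity there is a compact
subset of the open set $K\setminus F_{1/n}$ of measure at least $c/2$; covering it by
finitely many clopen subsets of $K\setminus F_{1/n}$ we obtain a clopen
$A_n\subset K\setminus F_{1/n}$ with $\nu(A_n)\ge c/2$. By Lemma~\ref{lem:F}(b),
$m(\psi_{A_n})<1/n$. A kind of limit superior of these elements will be diffuse but not
zero. To construct it, let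
\[
\Theta_j=\sup_{n\ge j}\psi_{A_n},\qquad \theta_j=\bigvee_{j\le n\le M_j}\psi_{A_n},
\]
where by (F2) $M_j$ can be taken so large that $(\Theta_j-\theta_j)(x)\le c\,2^{-j-3}$.
Put $\varphi=\inf_j\theta_j$. Since $\Theta_j$ decreases in $j$, for each $r$
\[
\inf_{j\le r}\theta_j\ \ge\ \Theta_r-\sum_{j\le r}(\Theta_j-\theta_j).
\]
Evaluate at $x$: as $\Theta_r(x)\ge\nu(A_r)\ge\frac c2$, the value of the left side is at
least $\frac c2-\frac c8$. Letting $r\to\infty$ we get $\varphi(x)\ge\frac{3c}8>0$ by
(F2). On the other hand, by the two properties of $m$,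
\[
m(\varphi)\le m(\theta_j)\le\max_{j\le n\le M_j}m(\psi_{A_n})\le\frac1j
\qquad\text{for all }j .
\]
So $\varphi$ is a nonzero diffuse element of $X^*$, contradicting (i).

\smallskip\noindent
\textbf{Step 3: discretization.} Choose $\delta>0$ with $\nu(K\setminus F_\delta)\le\eta$,
and $\kappa>0$ with $\kappa\,\nu(K)\le\eta$. By Lemma~\ref{lem:F}(c) the restrictions of
$\tau(G)$ to $F_\delta$ are equicontinuous. Hence each point of $F_\delta$ has a clopen
neighborhood $A$ in $K$ such that every $h\in\tau(G)$ oscillates by at most $\kappa$ on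
$A\cap F_\delta$, that is, $|h(s)-h(t)|\le\kappa$ for $s,t\in A\cap F_\delta$. Take
finitely many of these that cover $F_\delta$, make them disjoint, and discard those that
do not meet $F_\delta$. This gives disjoint clopen sets $B_1,\dots,B_p\subset K$ covering
$F_\delta$, each meeting $F_\delta$, such that every $h\in\tau(G)$ oscillates by at most
$\kappa$ on each $B_i\cap F_\delta$. (If $F_\delta=\emptyset$, then $p=0$ and the sums
below are empty.) Fix $t_i\in B_i\cap F_\delta$.

Let $f\in B_+$. For each $i$ choose $g_i$ with $|g_i|\le f$ and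
$\tau(T^*g_i)(t_i)\ge\sup_{|g|\le f}\tau(T^*g)(t_i)-\kappa$. For any $g^1,\dots,g^r$ with
$|g^j|\le f$ and any $t\in B_i\cap F_\delta$,
\[
\max_j\tau(T^*g^j)(t)\le\max_j\tau(T^*g^j)(t_i)+\kappa\le\tau(T^*g_i)(t_i)+2\kappa
\le\tau(T^*g_i)(t)+3\kappa .
\]
Integrate over $F_\delta$. Since $|\tau(\cdot)|\le1$ on $K$ and
$\nu(K\setminus F_\delta)\le\eta$, replacing $F_\delta$ by $K$ on the left costs at most
$\eta$, and so does replacing the sets $B_i\cap F_\delta$ by $B_i$ on the right.
Therefore
\[
\int\max_j\tau(T^*g^j)\,d\nu\le\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu+3\kappa\,\nu(K)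
+2\eta .
\]
By \eqref{eq:trunc}, $|T^*|f=\sup_{|g|\le f}T^*g\le\sup_{|g|\le f}\tau(T^*g)+\rho_f$. The
supremum on the right is the directed supremum of the finite suprema
$\bigvee_j\tau(T^*g^j)$, whose values at $x$ are the integrals just estimated. Hence
\begin{equation}\label{eq:upper}
(|T^*|f)(x)\le\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu+5\eta+\eta\|x\| .
\end{equation}

\smallskip\noindent
\textbf{Step 4: a partition of $x$.} The sets $B_i$ cut $K$, but we need a tuple in
$\Pi(x)$. For $1\le i\le p$ let $P_i$ be the band projection of $X^*$ onto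
$\{\psi_{B_i}\}^{dd}$, and put $P_0=I-\sum_{i\ge1}P_i$, which is again a band projection
since the $B_i$ are disjoint. Let $\xi_i\in X^{**}$, $\xi_i(h)=(P_ih)(x)$; then
$\xi_i\ge0$ and $\|\xi_i\|\le\|x\|$. For $h\in I_\psi$ and $i\ge1$, $P_ih$ corresponds to
$\chi_{B_i}h$, so $\xi_i(h)=\int_{B_i}h\,d\nu$. We claim that $(\xi_0,\dots,\xi_p)$ lies
in the weak* closure in $(X^{**})^{p+1}$ of the convex set
\[
C=\Big\{(x_0,\dots,x_p)\in X_+^{p+1}:\ \sum_ix_i=x\Big\}.
\]
Otherwise the Hahn--Banach theorem gives $h_0,\dots,h_p\in X^*$ with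
\[
\sum_i\xi_i(h_i)>\sup_{(x_i)\in C}\sum_ih_i(x_i)=\Big(\bigvee_jh_j\Big)(x),
\]
the equality by (F2); but
$\sum_i\xi_i(h_i)\le\sum_i\big(P_i\bigvee_jh_j\big)(x)=\big(\bigvee_jh_j\big)(x)$, a
contradiction.

Since $G$ is totally bounded, it has a finite subset within distance
$\eta/(4(p+1)\|x\|)$ of each of its points. Choose $\pi=(x_0,\dots,x_p)\in C$ with
$|h(x_i)-\xi_i(h)|\le\eta/(2(p+1))$ for all $i$ and all $h$ in this finite set. As
$\|x_i\|,\|\xi_i\|\le\|x\|$, it follows that
\[
|h(x_i)-\xi_i(h)|\le\frac\eta{p+1}\qquad\text{for all }h\in G\text{ and all }i .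
\]
This $\pi\in\Pi(x)$ does not depend on $f$. For $f\in B_+$ and the $g_i$ of Step~3, by
\eqref{eq:trunc} and $\sum_{i\ge1}\xi_i(\rho_f)\le\rho_f(x)\le\eta\|x\|$,
\begin{align*}
f(s_\pi)&\ge\sum_{i=1}^pg_i(Tx_i)=\sum_{i=1}^p(T^*g_i)(x_i)
\ge\sum_{i=1}^p\xi_i(T^*g_i)-\eta\\
&\ge\sum_{i=1}^p\xi_i(\tau(T^*g_i))-\rho_f(x)-\eta
\ge\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu-\eta\|x\|-\eta .
\end{align*}
Together with \eqref{eq:upper},
$(|T^*|f)(x)-f(s_\pi)\le\eta(6+2\|x\|)=\varepsilon$ for all $f\in B_+$. This is
\eqref{eq:dagger}, and Theorem~\ref{thm:A} is proved. \qed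

\begin{example}\label{ex:domains}
Condition (i) of Theorem~\ref{thm:A} holds in the following two cases.

(1) $X$ is an AL-space. Then $X^*$ is an AM-space, where $m(\varphi)=\|\varphi\|$.

(2) $X^*$ is atomic, that is, for every $\varphi>0$ there are an atom $a>0$ and $b>0$ with
$a\le b\varphi$. In a disjoint decomposition $a=\sum_ka_k$ one $a_k$ is $a$ and the others
are $0$, so $m(a)=\|a\|$, and $m(\varphi)\ge m(a)/b=\|a\|/b>0$. This covers $c_0$ and
$\ell_p$ for $1\le p<\infty$.

For two classes of spaces, condition (i) can be characterized.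

(3) For $1<p<\infty$, $X=L_p(\mu)$ satisfies (i) if and only if $\mu$ is purely atomic, in
the sense that each set of finite positive measure contains an atom. Here $X^*=L_q(\mu)$
with $q<\infty$. If $\mu$ is purely atomic, each positive nonzero function in $L_q(\mu)$
exceeds a positive multiple of the indicator function of an atom of finite measure, and
(2) applies. If not, some set $A$ with $0<\mu(A)<\infty$ contains no atom, and cutting $A$
into $N$ sets of equal measure shows $m(\chi_A)\le(\mu(A)/N)^{1/q}\to0$.

(4) $X=C(K)$ satisfies (i) if and only if every Radon measure on $K$ is atomic, i.e.\ if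
and only if no nonzero positive Radon measure is free of point masses. Indeed, a measure
without point masses can be cut into $N$ disjoint pieces of equal norm, so it is diffuse,
while a positive measure with a point mass dominates an atom of $X^*$ and is not diffuse
by the argument in (2). By results of Rudin and of Pe{\l}czy\'nski and Semadeni, this
means that $K$ is scattered.
\end{example}

\section{Ranges: proof of Theorem~\ref{thm:B}}

Compact operators are AM-compact, so (ii)$\Rightarrow$(iii); and (iii)$\Rightarrow$(iv) is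
trivial.

\subsection*{(iv) implies (i)}

Suppose that (i) fails. The failure provides just what Lemma~\ref{lem:rankone} needs: the
small mesh will make the operators $T_n$ small, and since $\|y_n\|\not\to0$, the supremum
of the $y_n$ (along a subsequence) will be at positive distance from the ideal they
generate.

After passing to a subsequence we have a disjoint sequence with $0\le y_n\le y$,
$\|y_n\|\ge\varepsilon>0$, and disjoint decompositions $y_n=\sum_{k\le N_n}y_{n,k}$ into
nonzero positive elements with $\mu_n:=\max_k\|y_{n,k}\|\to0$. On $L_2[0,1]$ let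
$T_nx=\sum_{k\le N_n}\langle x,r_k\rangle y_{n,k}$. If $\|x\|_2\le1$, then
$\sum_k\langle x,r_k\rangle^2\le1$, and Lemma~\ref{lem:flat} in $E=Y$ gives
\[
\|T_n\|\le\mu_n^{1/3}(\|y\|+1)\to0 .
\]
Pass to a further subsequence with $\sum_n\|T_n\|<\infty$, and put $T=\sum_nT_n$. The
elements $y_{n,k}$ are pairwise disjoint, their supremum is $y_0=\sup_ny_n$, which exists
because $Y$ is Dedekind $\sigma$-complete, and by (F6) there are band projections as in
Lemma~\ref{lem:rankone}. With $\varphi(x)=\int x$ and
$\omega_{n,k}=\langle\,\cdot\,,r_k\rangle$, the lemma gives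
$T\in\mathcal K^r(L_2[0,1],Y)$ and $|T|=\varphi\otimes y_0$, which has rank one.

Let $J$ be the closed ideal generated by $(y_n)$. Let $z$ lie in the ideal generated by
$y_1,\dots,y_L$, and let $P$ be the band projection onto $\{y_{L+1}\}^{dd}$. As $Pz=0$, we
get $|y_0-z|\ge P|y_0-z|=Py_0\ge y_{L+1}$ and so $\|y_0-z\|\ge\varepsilon$. Such $z$ are
dense in $J$; hence $y_0\notin J$. The quotient $Y/J$ is a Banach lattice, so some
positive functional on it does not vanish at the class of $y_0$; it induces $f\in Y_+^*$
with $f|_J=0$ and $f(y_0)>0$. All $y_{n,k}$ lie in $J$. By Lemma~\ref{lem:rankone}(b),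
$|T^*|f=0\ne f(y_0)\varphi=|T|^*f$, contradicting (iv).

\subsection*{(i) implies (ii)}

If $(s_\pi)$ is not Cauchy, there are increments $w_n\ge0$ of norm at least $\varepsilon$
whose partial sums are order bounded. In the situation of Proposition~\ref{prop:CK}
equicontinuity excludes this. In general we have equicontinuity only on sets $F_\delta$,
and must prove that infinitely many $w_n$ are not small on one $F_\delta$. Condition (i)
speaks of disjoint sequences, so we first show how to make supports disjoint.

\begin{lemma}\label{lem:disj}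
Let $0\neq u\in Y_+$ and $I_u=C(K)$. Let $p\ge1$ be an integer, and let $(C_n)$ be clopen
subsets of $K$ with $\inf_n\|u_{C_n}\|>0$ such that each point of $K$ lies in at most $p$
of them. Then there are $n_1<n_2<\cdots$ and pairwise disjoint clopen sets
$D_j\subset C_{n_j}$ with $\inf_j\|u_{D_j}\|>0$.
\end{lemma}

\begin{proof}
We use induction on $p$. For $p=1$ take $D_j=C_j$. Let $p>1$.

\emph{Case A: for some $k$ and $c>0$, $\|u_{C_n\cap C_k}\|\ge c$ for infinitely many
$n\ne k$.} A point lies in at most $p-1$ of these sets $C_n\cap C_k$, because, if it lies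
in any of them, it also lies in $C_k$. Apply the induction hypothesis to the sequence of
these sets.

\emph{Case B: $\|u_{C_n\cap C_k}\|\to0$ as $n\to\infty$, for each $k$.} Let
$\alpha=\inf_n\|u_{C_n}\|$. Choose inductively $n_1<n_2<\cdots$ with
$\sum_{i<j}\|u_{C_{n_j}\cap C_{n_i}}\|\le\alpha/2$ for all $j$, and let
$D_j=C_{n_j}\setminus\bigcup_{i<j}C_{n_i}$. These sets are disjoint, and
$u_{C_{n_j}}\le u_{D_j}+\sum_{i<j}u_{C_{n_j}\cap C_{n_i}}$ gives
$\|u_{D_j}\|\ge\alpha/2$.
\end{proof}

Now let $T=U-V$ be AM-compact with $U,V\ge0$, and let $x\in X_+$. By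
Lemma~\ref{lem:crit}(a) it suffices that $(s_\pi)_{\pi\in\Pi(x)}$ is norm Cauchy. Suppose
it is not. Then for some $\varepsilon>0$ every $\pi$ has a refinement $\pi'$ with
$\|s_{\pi'}-s_\pi\|\ge\varepsilon$; for if $\|s_{\pi'}-s_\pi\|<\varepsilon$ for all
refinements $\pi'$ of some $\pi$, then any two of these $s_{\pi'}$ differ by less than
$2\varepsilon$ in norm. So there are successive refinements $\pi_1,\pi_2,\dots$ with
\[
w_n:=s_{\pi_{n+1}}-s_{\pi_n}\ge0,\qquad\|w_n\|\ge\varepsilon .
\]
Let $u=(U+V)x$. Then $s_\pi\le u$ for all $\pi$, $T[-x,x]\subset[-u,u]$, and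
$\sum_{n\le L}w_n\le u$ for all $L$; in particular $u\ne0$. Work in $I_u=C(K)$.

\smallskip\noindent
\emph{Where $w_n$ is large.} Let $\eta=\varepsilon/(4\|u\|)$. As clopen sets form a base
and $\{w_n\ge2\eta\}$ is compact, there are clopen $C_n$ with
$\{w_n\ge2\eta\}\subset C_n\subset\{w_n>\eta\}$. Since $w_n\le1$, we have
$w_n\le\chi_{C_n}+2\eta$, that is, $w_n\le u_{C_n}+2\eta u$ in $Y$, and so
$\|u_{C_n}\|\ge\varepsilon-2\eta\|u\|=\varepsilon/2$. Since
$\sum_nw_n\le1$ pointwise, a point lies in at most $1/\eta$ of the $C_n$. Take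
$D_j\subset C_{n_j}$ as in Lemma~\ref{lem:disj}, with $p$ the integer part of $1/\eta$
(which is at least $1$, since the $C_n$ are not empty). The sequence $(u_{D_j})$ is
disjoint, bounded by $u$, and its norms are bounded away from $0$. By (i),
$m(u_{D_j})\not\to0$: there is $\delta>0$ with $m(u_{D_j})\ge\delta$ for infinitely many
$j$, and we retain only these. By Lemma~\ref{lem:F}(b) there is $t_j\in D_j\cap F_\delta$,
and $w_{n_j}(t_j)>\eta$.

\smallskip\noindent
\emph{Equicontinuity on $F_\delta$.} By Lemma~\ref{lem:F}(c), applied to the totally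
bounded set $T[-x,x]$, and by compactness, $F_\delta$ is a finite union of nonempty sets
$F^1,\dots,F^q$ on each of which every $Tz$ with $|z|\le x$ oscillates by at most
$\eta/4$. Formula \eqref{eq:signs} holds in $I_u=C(K)$. So every $s_\pi$ oscillates by at
most $\eta/4$, and every $w_n$ by at most $\eta/2$, on each $F^l$. Some $F^l$ contains
$t_j$ for infinitely many $j$. Fix $t^*\in F^l$. Then $w_{n_j}(t^*)\ge\eta/2$ for
infinitely many $j$, which contradicts $\sum_nw_n(t^*)\le1$. This proves
Theorem~\ref{thm:B}. \qed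

\begin{example}
Condition (i) of Theorem~\ref{thm:B} holds if $Y$ has order continuous norm, since then
order bounded disjoint sequences are norm null; and it holds if $Y$ is a Dedekind
$\sigma$-complete AM-space, since there $m(y)=\|y\|$.

It fails for $Y=\ell_\infty(L_p[0,1])$, $1\le p<\infty$: let $y_n$ have the constant
function $1$ in the $n$th coordinate and $0$ in the others. These elements are diffuse,
disjoint, bounded by $(1,1,\dots)$, and of norm $1$.

It fails for weak-$L_p[0,1]$, $1<p<\infty$. We compute with the quasi-norm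
$\sup_ss^{1/p}y^*(s)$ ($y^*$ is the decreasing rearrangement), which is equivalent to a
lattice norm; condition (i) does not change. Let
$y_n(t)=t^{-1/p}\chi_{(2^{-n-1},2^{-n}]}(t)$. These functions are disjoint and bounded by
$t^{-1/p}$. As $y_n\ge2^{n/p}$ on a set of measure $2^{-n-1}$, the quasi-norm of $y_n$ is
at least $2^{-1/p}$. If its support is split into $N$ intervals of equal length, each piece
is at most $2^{(n+1)/p}$ on a set of measure $2^{-n-1}/N$ and $0$ elsewhere, so its
quasi-norm is at most $N^{-1/p}$. Hence $y_n$ is diffuse.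
\end{example}

\begin{thebibliography}{9}
\bibitem{SP} \emph{Some Problems},
\texttt{https://smath.ru/upload/iblock/e8a/Preprint\_2016\_1.pdf}.
\end{thebibliography}

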